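\title{The separable Banach spaces not containing $\ell_1$ do not form a strongly bounded class}

\begin{abstract}
We construct separable Banach spaces $X_\sigma$, indexed by $\sigma\in2^{\mathbb N}$, none of which contains $\ell_1$, whose isometric copies form an analytic class, and such that every separable Banach space not containing $\ell_1$ contains $X_\sigma$ only for a null set of $\sigma$. Hence the class of separable Banach spaces not containing $\ell_1$ is not strongly bounded. The same argument shows that no $X_\sigma$ embeds into a Banach space with the bounded approximation property not containing $\ell_1$. The spaces are obtained by interpolation from families of indicator functions on a finitely branching tree; the families are built from lines over finite fields, and the copy of $\ell_1$ is found by a probabilistic argument.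
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are real, $\mathbb N=\{1,2,\dots\}$, and $\mathbb P$ is the fair-coin measure on $2^{\mathbb N}=\{0,1\}^{\mathbb N}$. An \emph{embedding} of one Banach space into another is a bounded linear operator that is bounded below, and $Y$ \emph{contains} $X$ if there is an embedding of $X$ into $Y$.

Let $\mathrm{SB}$ be the set of all closed linear subspaces of $C(2^{\mathbb N})$ with the Effros--Borel structure, that is, the $\sigma$-algebra generated by the sets $\{Z:Z\cap V\ne\emptyset\}$ with $V\subseteq C(2^{\mathbb N})$ open. This is a standard Borel space, and every separable Banach space is isometric to a member of it, so subsets of $\mathrm{SB}$ are regarded as classes of separable Banach spaces. A subset of a standard Borel space $S$ is \emph{analytic} if it is the projection on $S$ of a Borel subset of $S\times E$ for some Polish space $E$. A class $\mathcal C\subseteq\mathrm{SB}$ is \emph{strongly bounded} if for every analytic set $A\subseteq\mathcal C$ there is $Y\in\mathcal C$ that is \emph{universal} for $A$, meaning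 that $Y$ contains every member of $A$. For a Banach space $X$ let
$$\mathrm{NC}_X=\{Y\in\mathrm{SB}: Y\text{ does not contain }X\}.$$

Analytic sets are the right test families for the following reason. For separable $Y$ the set $\{Z\in\mathrm{SB}:Y\text{ contains }Z\}$ is analytic (Section~\ref{sec:facts}), and it lies in $\mathrm{NC}_X$ when $Y$ does. So a family $A\subseteq\mathrm{NC}_X$ with a universal space in $\mathrm{NC}_X$ is contained in an analytic subset of $\mathrm{NC}_X$. Strong boundedness is the converse: it says that descriptive complexity is the only obstruction to a universal space inside the class. The following question is posed in \cite{source}.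

\medskip
\noindent\textbf{Problem.} \emph{Is $\mathrm{NC}_{\ell_1}$ strongly bounded?}
\medskip

A sequence $(x_k)$ in a Banach space $E$ is \emph{weakly Cauchy} if $(\varphi(x_k))$ converges for every $\varphi\in E^*$. The unit vector basis of $\ell_1$ has no weakly Cauchy subsequence, since along any subsequence some functional takes the values $1,-1,1,\dots$. \emph{Rosenthal's $\ell_1$-theorem} states that a bounded sequence without weakly Cauchy subsequence has a subsequence equivalent to the unit vector basis of $\ell_1$. Thus $E$ does not contain $\ell_1$ exactly when every bounded sequence in $E$ has a weakly Cauchy subsequence.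

For countable families the answer to the Problem is positive. If none of $E_1,E_2,\dots$ contains $\ell_1$, then by a diagonal argument every bounded sequence in $(\bigoplus_nE_n)_{\ell_2}$ has a subsequence that is weakly Cauchy in each coordinate, and such a subsequence is weakly Cauchy (Lemma~\ref{lem:sum}). An analytic family is still described by countably many data, and one expects to treat it in the same spirit: cut each space into finite-dimensional pieces, arrange the pieces on a countable tree whose branches are the members of the family, and take $\ell_2$-sums across different branches. The natural guess is therefore that the answer is yes. It is no.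

\begin{theorem}\label{thm:main}
There are separable Banach spaces $X_\sigma$ $(\sigma\in2^{\mathbb N})$ such that
\begin{enumerate}
\item[(a)] no $X_\sigma$ contains $\ell_1$;
\item[(b)] $A=\{Z\in\mathrm{SB}: Z\text{ is isometric to some }X_\sigma\}$ is analytic;
\item[(c)] if $Y$ is a separable Banach space not containing $\ell_1$, then the set $\{\sigma: Y\text{ contains }X_\sigma\}$ is analytic and $\mathbb P$-null.
\end{enumerate}
Hence $A\subseteq\mathrm{NC}_{\ell_1}$ is analytic, and no $Y\in\mathrm{NC}_{\ell_1}$ is universal for $A$, nor even for $\{X_\sigma:\sigma\in P\}$ when $\mathbb P(P)>0$. In particular, $\mathrm{NC}_{\ell_1}$ is not strongly bounded.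
\end{theorem}

Separability of $Y$ cannot be dropped in (c): the uncountable sum $(\bigoplus_\sigma X_\sigma)_{\ell_2}$ contains every $X_\sigma$, and it does not contain $\ell_1$ because each of its separable subspaces lies in a countable subsum.

The second result is a by-product and is not needed for the first. A Banach space $Z$ has the \emph{bounded approximation property} if there is $\Lambda$ such that for every finite set $F\subseteq Z$ and every $\varepsilon>0$ some finite-rank operator $S$ on $Z$ satisfies $\|S\|\le\Lambda$ and $\|Sz-z\|\le\varepsilon$ for $z\in F$.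

\begin{theorem}\label{thm:bap}
Let $\sigma\in2^{\mathbb N}$ and let $T:X_\sigma\to Z$ be an embedding into a Banach space $Z$. If $T$ is the pointwise limit of a bounded sequence of compact operators $T_N:X_\sigma\to Z$, then $Z$ contains $\ell_1$. In particular, $X_\sigma$ is a separable space not containing $\ell_1$ that does not embed into any Banach space with the bounded approximation property not containing $\ell_1$.
\end{theorem}

Compactness is essential, as $T_N=T=\mathrm{id}_{X_\sigma}$ shows. A space with a Schauder basis has the bounded approximation property through its partial sum projections. So Theorem~\ref{thm:bap} explains why the gluing sketched above cannot start: within $\mathrm{NC}_{\ell_1}$ there is no way to cut $X_\sigma$ into finite-dimensional pieces along a basis of a larger space.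

Section~\ref{sec:model} shows the mechanism in a model and lists what the model lacks. After the background in Section~\ref{sec:facts}, Sections~\ref{sec:tree} and~\ref{sec:spaces} construct the spaces and prove (a) and (b). Section~\ref{sec:key} contains the main estimate, Section~\ref{sec:criterion} turns it into a criterion for containing $\ell_1$, and Sections~\ref{sec:c} and~\ref{sec:bap} apply the criterion to prove (c) and Theorem~\ref{thm:bap}.

\section{A model: from $c_0$ to $\ell_1$ by changing one digit}\label{sec:model}

For $\sigma\in2^{\mathbb N}$ and $L\in\mathbb N$ let $\sigma^{[L]}$ be $\sigma$ with the coordinate $L$ flipped. Read a point $\alpha\in2^{\mathbb N}$ as having free digits in the odd places and, in the even places, digits to be compared with $\sigma$. Let $x^\sigma_j\in C(2^{\mathbb N})$ be the indicator of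
$$\{\alpha:\ \alpha(2i)=\sigma(i)\text{ for }i<j,\quad \alpha(2j-1)=1,\quad \alpha(2j)\ne\sigma(j)\}.$$

Fix $\sigma$. If $x_j^\sigma(\alpha)=1$, then $j$ is the first index with $\alpha(2j)\ne\sigma(j)$. So the functions $x_1^\sigma,x_2^\sigma,\dots$ have disjoint supports, $\|\sum c_jx_j^\sigma\|_\infty=\max|c_j|$, and their closed span $E_\sigma$ is isometric to $c_0$.

Now take the $j$-th function from the neighbor $\sigma^{[j]}$ instead. The function $x_j^{\sigma^{[j]}}$ is the indicator of the set where $\alpha(2i)=\sigma(i)$ for all $i\le j$ and $\alpha(2j-1)=1$. At the points $\alpha_\xi=(\xi(1),\sigma(1),\xi(2),\sigma(2),\dots)$ we get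
$$x_j^{\sigma^{[j]}}(\alpha_\xi)=\xi(j)\qquad(\xi\in2^{\mathbb N}).$$
Taking for $\xi$ the indicator of $\{j:c_j>0\}$ or of $\{j:c_j<0\}$ gives $\|\sum c_jx_j^{\sigma^{[j]}}\|_\infty\ge\frac12\sum|c_j|$. Each space $E_\sigma$ is a copy of $c_0$, but vectors taken from the spaces $E_{\sigma^{[j]}}$, whose indices converge to $\sigma$, form an $\ell_1$-basis.

In terms of the tree of finite strings, let $\mathbf e_v$ be the indicator of the points extending the string $v$. For $\eta\in\{0,1\}^j$ put $u_\eta=(\eta(1),\sigma(1),\dots,\sigma(j-1),\eta(j))$ and $v_\eta=u_\eta{}^\frown\sigma(j)$. Then $x_j^\sigma=\sum(\mathbf e_{u_\eta}-\mathbf e_{v_\eta})$, the sum being over $\eta\in\{0,1\}^j$ with $\eta(j)=1$. The point $\alpha_\xi$ passes through $u_{\xi|j}$ and $v_{\xi|j}$, so the two terms cancel; after the flip it misses the second node and the cancellation is lost.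

The model shows only that this particular placement of the $E_\sigma$ in a common space is bad; all of them embed into $c_0$. We want every placement to be bad. To this end the spaces $X_\sigma$ will be spaces of continuous functions on the branch space $K$ of a tree, and all of them will contain the vectors $\mathbf e_v$, which serve as common anchors. Suppose that $T_\sigma:X_\sigma\to Y$ are embeddings for $\sigma$ in a set of positive measure. Selection theorems make $\sigma\mapsto T_\sigma\mathbf e_v$ continuous on a compact set $P$ of positive measure, and for large $L$ many $\sigma\in P$ have $\tau=\sigma^{[L]}\in P$. Evaluation at $\alpha\in K$ is transported by $T_\sigma$ and extended to a functional $\Phi(\alpha)\in Y^*$. We look for $x\in X_\tau$ of norm at most one such that $h_\alpha=\Phi(\alpha)\circ T_\tau$ reads a coordinate of $\xi$ on $x$ when $\alpha=\alpha_\xi$. In the model $h_\alpha$ was evaluation at $\alpha$. Now it is an unknown functional, and continuity tells us only that $\mu_i:=h_\alpha(\mathbf e_{\alpha|i})$ is close to $1$ for $i\le n$, where $n$ is much smaller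 than $L$. Four difficulties arise.

\begin{enumerate}
\item \emph{The flipped node.} There is no reason for $h_\alpha$ to vanish at the node of level $L$ chosen by $\tau$. We put all indicators of unions of siblings in the unit ball, which forces $\sum|h(\mathbf e_v)|\le2\|h\|$ over the siblings; we give each node many siblings; and we make the flipped digit random given $\alpha$. Then the value is small on average.
\item \emph{The place of the drop.} The values along the path go from $\mu_n\approx1$ to about $0$ at the flipped node, but the drop may be spread over all levels between $n$ and $L$. So the test function must sum the differences $\mathbf e_{u_\eta}-\mathbf e_{v_\eta}$ over a whole range of lengths, and shifted copies of the construction must cover all levels, so that the increments $\mu_{i-1}-\mu_i$ telescope.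
\item \emph{Nodes off the branch.} The $2^j-1$ strings $\eta\ne\xi|j$ contributed nothing in the model, but $h_\alpha(\mathbf e_{u_\eta})$ need not vanish. We choose the binary subtree $(u_\eta,v_\eta)$ at random, so that given $\alpha$ each node off the branch is spread over far more than $2^j$ positions.
\item \emph{The price of randomness.} Each $X_\sigma$ must now contain the test functions of all these subtrees and still not contain $\ell_1$. This requires that two subtrees that differ first at step $j$ share almost no node $u_\eta$ with $|\eta|=j$.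
\end{enumerate}

Lines over a finite field satisfy the last two demands at once. If the position of $u_\eta$ is the value $at(\eta)+b$ of a line at a point $t(\eta)$ coding $\eta$, then two distinct lines agree at one point at most, while the value $y$ of a random line at $t_0$ leaves the value $y+a(t_1-t_0)$ at $t_1\ne t_0$ as random as the slope $a$.

\section{Background}\label{sec:facts}

\subsection*{Banach spaces}
The space $L_\infty[0,1]$ is \emph{injective}: a bounded operator from a subspace of a Banach space $E$ into $L_\infty[0,1]$ extends to a bounded operator on $E$. An operator $S:E\to F$ is \emph{absolutely summing} if there is $c$ with $\sum_k\|Sx_k\|\le c\max_\pm\|\sum_k\pm x_k\|$ for all finite families $(x_k)$ in $E$; then $SU$ is absolutely summing for every bounded $U$ into $E$. The inclusion $L_\infty[0,1]\to L_1[0,1]$ is absolutely summing, because $\sum_k\|g_k\|_{L_1}\le\|\sum_k|g_k|\|_{\infty}=\max_\pm\|\sum_k\pm g_k\|_\infty$. \emph{Pietsch domination:} if $K$ is compact and $S:C(K)\to F$ is absolutely summing, there are a Borel probability $\nu$ on $K$ and a constant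 $c$ with $\|Sx\|\le c\int_K|x|\,d\nu$ for all $x\in C(K)$.

\begin{lemma}\label{lem:sum}
A bounded sequence in $(\bigoplus_nE_n)_{\ell_2}$ whose $n$-th coordinates form a weakly Cauchy sequence in $E_n$ for every $n$ is weakly Cauchy.
\end{lemma}

\begin{proof}
The functionals along which a given bounded sequence converges form a norm closed subspace of the dual. Here the dual is $(\bigoplus_nE_n^*)_{\ell_2}$, and the subspace contains the finitely supported functionals, which are dense.
\end{proof}

For a countable set $I$ let $\mathbb Q^{(I)}$ be the countable set of finitely supported rational families $c=(c_\iota)_{\iota\in I}$. Operators on separable spaces are coded by countably many conditions as follows.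

\begin{lemma}\label{lem:code}
Let $(x_\iota)_{\iota\in I}$ have dense linear span in $E$, let $(y_\iota)_{\iota\in I}$ be a family in a Banach space $Y$, and let $a,b>0$. There is an operator $T:E\to Y$ with $Tx_\iota=y_\iota$ for all $\iota$ and $a\|Tx\|\le\|x\|\le b\|Tx\|$ for all $x\in E$ if and only if $a\|\sum c_\iota y_\iota\|\le\|\sum c_\iota x_\iota\|\le b\|\sum c_\iota y_\iota\|$ for all $c\in\mathbb Q^{(I)}$.
\end{lemma}

\begin{proof}
The condition is necessary. If it holds, it extends to real finitely supported $c$ by continuity on each finite support. The left inequality shows that $\sum c_\iota x_\iota\mapsto\sum c_\iota y_\iota$ is well defined and bounded, and both inequalities pass to the closure.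
\end{proof}

\subsection*{Descriptive set theory}
Countable unions of analytic sets are analytic, and analytic sets are measurable for the completion of every Borel probability. We use three theorems.

\emph{Kuratowski--Ryll-Nardzewski selection.} Let $(S,\mathcal A)$ be a measurable space, $E$ a Polish space, and $F(s)\subseteq E$ $(s\in S)$ nonempty closed sets with $\{s:F(s)\cap V\ne\emptyset\}\in\mathcal A$ for every open $V$. Then there are measurable maps $d_n:S\to E$ such that $\{d_n(s):n\in\mathbb N\}$ is a dense subset of $F(s)$ for every $s$.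

\emph{Jankov--von Neumann selection.} If $S,E$ are Polish and $R\subseteq S\times E$ is analytic, there is a map $\phi$ from the projection of $R$ on $S$ to $E$ with graph in $R$ that is measurable for the $\sigma$-algebra generated by the analytic sets.

\emph{Lusin's theorem.} If $\rho$ is a Borel probability on a Polish space, $S_0$ is a $\rho$-measurable set, and $\phi$ is a $\rho$-measurable map from $S_0$ to a separable metric space, then for every $\varepsilon>0$ there is a compact $P\subseteq S_0$ with $\rho(S_0\setminus P)<\varepsilon$ on which $\phi$ is continuous.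

The first theorem applies to $F(Z)=Z$ by the definition of the Effros--Borel structure. We fix Borel maps $d_n:\mathrm{SB}\to C(2^{\mathbb N})$ with $\{d_n(Z)\}_n$ dense in $Z$. The claim made in the introduction follows: by Lemma~\ref{lem:code}, $\{Z:Y\text{ contains }Z\}$ is the projection of the Borel set of all $(Z,C,(y_n))\in\mathrm{SB}\times\mathbb N\times Y^{\mathbb N}$ with $C^{-1}\|\sum c_ny_n\|\le\|\sum c_nd_n(Z)\|\le C\|\sum c_ny_n\|$ for all $c\in\mathbb Q^{(\mathbb N)}$.

\section{The tree, histories and test functions}\label{sec:tree}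

\subsection*{The tree}
Let $e_i=i+7$ and $D_i=\{0,1\}^{e_i}$ for $i\ge1$; the elements of $D_i$ are the digits of level $i$. Let $\mathbb T_i=\prod_{k\le i}D_k$ for $i\ge0$, $\mathbb T=\bigcup_i\mathbb T_i$, and $|v|=i$ for $v\in\mathbb T_i$. Let $K=\prod_{k\ge1}D_k$, a compact metrizable space, with the uniform product measure $\lambda$. For $\alpha\in K$ let $\alpha|i\in\mathbb T_i$ be its restriction to the levels $1,\dots,i$. For $v\in\mathbb T$ let $[v]=\{\alpha\in K:\alpha||v|=v\}$ and $\mathbf e_v=1_{[v]}\in C(K)$. A \emph{depth-$d$ successor} of $v$ is a node $v^\frown p$ with $p\in\prod_{k=|v|+1}^{|v|+d}D_k$.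

One step of a binary subtree will occupy four levels $i-3,\dots,i$. The first three store a bit and an element of a finite field; the fourth stores the digit that depends on $\sigma(i)$. For $i\ge4$ put
$$E_i=e_{i-3}+e_{i-2}+e_{i-1}-1=3i+14,\qquad q_i=2^{E_i},$$
and let $\mathbb F_{q_i}$ be the field with $q_i$ elements. Fix
\begin{itemize}
\item a bijection $\psi_i:\{0,1\}\times\mathbb F_{q_i}\to D_{i-3}\times D_{i-2}\times D_{i-1}$ (both sides have $2^{E_i+1}$ elements);
\item maps $c^0_i,c^1_i:\mathbb F_{q_i}\to D_i$ such that all fibers of $(c_i^0,c_i^1):\mathbb F_{q_i}\to D_i\times D_i$ have the same size $2^{E_i-2e_i}$.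
\end{itemize}
The second choice is possible because $2e_i=2i+14\le E_i$; two levels in place of three would give only $e_{i-2}+e_{i-1}-1=2i+10$ bits. We record what this \emph{balance} means: each fiber of $c_i^0$ or $c_i^1$ has $2^{E_i-e_i}=2^{2i+7}$ elements, and on each fiber of one map the other map takes every value of $D_i$ equally often.

\subsection*{Histories}
Since a step ends only at every fourth level, four shifted versions are needed to reach all levels. Let $r\in\{0,1,2,3\}$, the \emph{type}, and write $i_j=r+4j$ for $j\ge0$. For $j\ge1$ fix an injection $t=t_{r,j}:\{0,1\}^j\to\mathbb F_{q_{i_j}}$. A \emph{history of type $r$} is a sequence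
$$\theta=\big(w,(a_1,b_1),(a_2,b_2),\dots\big),\qquad w\in\mathbb T_r,\quad a_j,b_j\in\mathbb F_{q_{i_j}},$$
of finite length $J\ge1$ or infinite. The node $w$ is its \emph{root}, and the pair $(a_j,b_j)$, viewed as the line $s\mapsto a_js+b_j$, is its \emph{$j$-th step}. The infinite histories of type $r$ form a compact product space $\Theta_r$. Given $\sigma\in2^{\mathbb N}$ and $\theta$, put $v_\emptyset=w$ and, for $\eta\in\{0,1\}^j$ with $j\geq1$ not exceeding the length of $\theta$ and $i=i_j$,
$$u_\eta=v_{\eta|(j-1)}{}^\frown\psi_i\big(\eta(j),\,a_jt(\eta)+b_j\big)\in\mathbb T_{i-1},\qquad v_\eta=u_\eta{}^\frown c_i^{\sigma(i)}(a_j)\in\mathbb T_i ;$$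
see Figure~\ref{fig:step}. A superscript, as in $u^\sigma_\eta$, indicates the parameter or the history when it varies. The node $v_\eta$ depends only on the root, the first $j$ steps and $\sigma(i_1),\dots,\sigma(i_j)$; the node $u_\eta$ does not depend on $\sigma(i_j)$. We have $[v_\eta]\subseteq[u_\eta]$, and $[u_\eta]\subseteq[v_\zeta]$ whenever $\eta$ properly extends $\zeta$. The \emph{exit set} $G_\eta=[u_\eta]\setminus[v_\eta]$ consists of the points that follow the history up to $u_\eta$ and leave it at the next digit.

\begin{figure}[ht]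
\centering
\begin{tikzpicture}
\foreach \y/\l in {0/{$i-4$},-1.8/{$i-1$},-2.8/{$i$}} \draw[dotted] (-4.2,\y)--(4.2,\y) node[right]{level \l};
\draw (0,0)--node[left=3pt]{$\psi_i(0,at(\zeta0)+b)$}(-2,-1.8)--(-2.7,-2.8);
\draw (0,0)--node[right=3pt]{$\psi_i(1,at(\zeta1)+b)$}(2,-1.8)--(1.3,-2.8);
\draw[dashed] (-2,-1.8)--(-1.3,-2.8) (2,-1.8)--(2.7,-2.8);
\fill (0,0) circle (2pt) node[above]{$v_\zeta$};
\fill (-2,-1.8) circle (2pt) node[below left]{$u_{\zeta0}$} (2,-1.8) circle (2pt) node[below right]{$u_{\zeta1}$};
\fill (-2.7,-2.8) circle (2pt) node[below]{$v_{\zeta0}$} (1.3,-2.8) circle (2pt) node[below]{$v_{\zeta1}$};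
\draw (-1.3,-2.8) circle (2pt) (2.7,-2.8) circle (2pt);
\end{tikzpicture}
\caption{One step $(a,b)$ of a history, ending at level $i$. Below the node $v_\zeta$, three levels record the next bit of the binary string and the value of the line $s\mapsto as+b$ at the point coding the extended string. The last digit is $c_i^{\sigma(i)}(a)$ (solid edges); it is replaced by $c_i^{1-\sigma(i)}(a)$ (dashed edges) when $\sigma(i)$ is flipped.}\label{fig:step}
\end{figure}

\begin{lemma}\label{lem:disj}
Fix $\sigma$ and $\theta$, and let $\eta,\eta'$ be nonempty strings.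
\begin{enumerate}
\item[(i)] If $|\eta|=|\eta'|$ and $\eta\ne\eta'$, then $[u_\eta]\cap[u_{\eta'}]=\emptyset$.
\item[(ii)] If $[v_\zeta]\cap G_\eta\ne\emptyset$, then $\eta$ properly extends $\zeta$.
\item[(iii)] The exit sets $G_\eta$ are pairwise disjoint.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Induction on $j=|\eta|$. If $\eta|(j-1)\ne\eta'|(j-1)$, then $j\ge2$, and $[u_\eta]\subseteq[u_{\eta|(j-1)}]$, $[u_{\eta'}]\subseteq[u_{\eta'|(j-1)}]$ are disjoint by induction. Otherwise $\eta(j)\ne\eta'(j)$, so $u_\eta\ne u_{\eta'}$ because $\psi_{i_j}$ is injective, and the two nodes have the same level.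

(ii) Let $\alpha\in[v_\zeta]\cap G_\eta$. If $|\eta|\le|\zeta|$, let $\zeta'$ be the initial part of $\zeta$ of length $|\eta|$. Then $\alpha\in[v_{\zeta'}]\subseteq[u_{\zeta'}]$, so $\zeta'=\eta$ by (i) and $\alpha\in[v_\eta]$, a contradiction. Hence $|\eta|>|\zeta|$. Let $\eta''$ be the initial part of $\eta$ of length $|\zeta|$. Then $\alpha\in[v_{\eta''}]\cap[v_\zeta]$, so $\eta''=\zeta$ by (i), or trivially if $\zeta=\emptyset$.

(iii) For equal lengths use (i). If $|\eta|<|\eta'|$ and $\alpha\in G_\eta\cap G_{\eta'}$, then $\alpha\in[v_\zeta]$ for the initial part $\zeta$ of $\eta'$ of length $|\eta|$, and (ii) gives $|\eta|>|\zeta|$, which is false.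
\end{proof}

For $\theta\in\Theta_r$ and $\xi\in2^{\mathbb N}$ let $\alpha^\sigma_{\theta,\xi}$ be the unique point of $\bigcap_j[v_{\xi|j}]$. These points are the \emph{branches} of $\theta$. The map $(\sigma,\theta,\xi)\mapsto\alpha^\sigma_{\theta,\xi}$ is continuous, since each digit depends on finitely many coordinates of $\sigma,\theta,\xi$.

\subsection*{Test functions}
For a history $\theta$ of length at least $J$, $1\le m\le J$ and $\beta\in\{0,1\}$ let
$$x^\sigma_{\theta,m,J,\beta}=\sum_{j=m}^J\ \sum_{\eta\in\{0,1\}^j,\ \eta(m)=\beta}\big(\mathbf e_{u_\eta}-\mathbf e_{v_\eta}\big).$$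
By Lemma~\ref{lem:disj}(iii) this is the indicator of the union of the corresponding exit sets. It depends only on the root and the first $J$ steps of $\theta$, and on finitely many coordinates of $\sigma$. Let $\Omega_\sigma\subseteq C(K)$ consist of
\begin{itemize}
\item[(D)] all indicators $1_{\bigcup_{p\in Q}[v^\frown p]}$ with $v\in\mathbb T$, $0\le d\le4$ and $Q\subseteq\prod_{k=|v|+1}^{|v|+d}D_k$;
\item[(G)] all $x^\sigma_{\theta,m,J,\beta}$ with $\theta$ a finite history of length $J$ of some type, $1\le m\le J$ and $\beta\in\{0,1\}$.
\end{itemize}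
Let $I$ be the countable set of all data $(v,d,Q)$ and $(\theta,m,\beta)$; it does not depend on $\sigma$, and $\Omega_\sigma=\{\omega^\sigma_\iota:\iota\in I\}$. Each $\omega^\sigma_\iota$ depends on finitely many coordinates of $\sigma$, so $(\sigma,\alpha)\mapsto\omega_\iota^\sigma(\alpha)$ is continuous. For data of kind (D), in particular for $\mathbf e_v$ (take $d=0$), it does not depend on $\sigma$.

The next lemma is the combinatorial reason why $X_\sigma$ will not contain $\ell_1$. The delicate points of $K$ are the branches of a limit history $H$: approximating histories leave $H$ later and later, and we must see that their test functions vanish on nearly all branches of $H$.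

\begin{lemma}\label{lem:pointwise}
For every $\sigma$, every sequence in $\Omega_\sigma$ has a subsequence converging pointwise on $K$.
\end{lemma}

\begin{proof}
We may assume that all terms are of the same kind.

\emph{Kind (D).} Let the $n$-th term be $1_{A_n}$ with data $(v_n,d_n,Q_n)$, so $A_n\subseteq[v_n]$. If some $v$ occurs infinitely often among the $v_n$, only finitely many data have this $v$, and some subsequence is constant. Otherwise $|v_n|\to\infty$, because each level is finite. Pick $\alpha_n\in[v_n]$ and pass to a subsequence with $\alpha_n\to\alpha^0$. If $\alpha|k\ne\alpha^0|k$, then for large $n$ we have $|v_n|\ge k$ and $v_n$ extends $\alpha^0|k$, so $\alpha\notin[v_n]$. Thus $1_{A_n}(\alpha)\to0$ for $\alpha\ne\alpha^0$, and a further subsequence converges at $\alpha^0$.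

\emph{Kind (G).} Let $x_n=x^\sigma_{\theta_n,m_n,J_n,\beta_n}$. There are finitely many data of length below a given bound, so we may assume $J_n\to\infty$. There are finitely many types, roots, and choices of each step. By a diagonal argument we may assume that the type $r$, the root $w$ and $\beta_n=\beta$ are constant, that $m_n=m$ is constant or $m_n\to\infty$, and that for each $j$ the $j$-th step of $\theta_n$ is eventually constant. Let $H\in\Theta_r$ have root $w$ and these eventual steps $(a_j,b_j)$, and let $p_n\le J_n$ be the largest number such that $\theta_n$ and $H$ agree on the first $p_n$ steps. Then $p_n\to\infty$. Write $u_\eta,v_\eta$ for the nodes of $H$ and $u^n_\eta,v^n_\eta,G^n_\eta$ for the nodes and exit sets of $\theta_n$; the nodes coincide for $|\eta|\le p_n$.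

\emph{Points that are not branches of $H$.} Let $\alpha$ be such a point. If $\alpha\notin[w]$, then $x_n(\alpha)=0$ for all $n$. Let $\alpha\in[w]$. If for every $j$ there were $\zeta_j\in\{0,1\}^j$ with $\alpha\in[v_{\zeta_j}]$, then by Lemma~\ref{lem:disj}(i) each $\zeta_{j+1}$ would extend $\zeta_j$, and $\alpha$ would be a branch. So there is $j\ge1$ with $\alpha\in[v_\zeta]$ for some $|\zeta|=j-1$ and $\alpha\notin[v_{\eta}]$ for all $|\eta|=j$. Let $p_n\ge j$ and $\alpha\in G^n_\eta$. Then $|\eta|\ge j$ by Lemma~\ref{lem:disj}(ii), and $|\eta|>j$ would give $\alpha\in[v^n_{\eta|j}]=[v_{\eta|j}]$. So $|\eta|=j$. Therefore, for $p_n\ge j$, we have $x_n(\alpha)=1$ if and only if $m_n\le j$ and $\alpha\in[u_\eta]$ for some $\eta\in\{0,1\}^j$ with $\eta(m_n)=\beta$. This does not depend on $n$ if $m_n=m$, and it fails for large $n$ if $m_n\to\infty$. So $x_n(\alpha)$ converges.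

\emph{Branches of $H$.} Let $\alpha=\alpha^\sigma_{H,\xi}$, so $\alpha\in[v^n_{\xi|p_n}]$, and suppose $x_n(\alpha)=1$. By Lemma~\ref{lem:disj}(ii), $\alpha\in G^n_{\eta'}$ for some $\eta'$ of length at most $J_n$ properly extending $\xi|p_n$. Hence $p_n<J_n$. Let $j=p_n+1$, let $(a',b')\ne(a_j,b_j)$ be the $j$-th step of $\theta_n$, and let $\eta=\eta'|j$. Then $\alpha$ lies in both $[u^n_\eta]$ and $[u_{\xi|j}]$, so these two nodes of level $i_j-1$ are equal:
$$v_{\xi|p_n}{}^\frown\psi_{i_j}\big(\eta(j),a't(\eta)+b'\big)=v_{\xi|p_n}{}^\frown\psi_{i_j}\big(\xi(j),a_jt(\xi|j)+b_j\big).$$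
Since $\psi_{i_j}$ is injective, $\eta=\xi|j$ and $a't(\eta)+b'=a_jt(\eta)+b_j$. Two distinct lines agree at one point at most and $t$ is injective, so the last equation has at most one solution $\eta_n\in\{0,1\}^{p_n+1}$, which depends on $n$ but not on $\xi$. We have shown that $x_n(\alpha^\sigma_{H,\xi})=0$ unless $p_n<J_n$, $\eta_n$ exists and $\xi$ extends $\eta_n$. Pass to a subsequence along which no $\eta_n$ exists, or all exist and $\eta_n{}^\frown0^\infty\to\xi^0$. In the first case $x_n$ vanishes on all branches. In the second, $|\eta_n|\to\infty$ implies that each $\xi\ne\xi^0$ extends only finitely many $\eta_n$, so $x_n(\alpha^\sigma_{H,\xi})\to0$; a further subsequence converges at the one remaining point $\alpha^\sigma_{H,\xi^0}$.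
\end{proof}

\begin{remark}
The last digit of a step has to be a function of the line. If it were a free third entry of the step, take $H$ infinite and let $\theta_n$ have length $n$ and differ from $H$ only in the last digit of step $n$. The branch of $H$ along $\xi$ lies in the exit set of $\theta_n$ with index $\xi|n$ and in no other, so the test function of $\theta_n$ with $m=J=n$ and $\beta=1$ takes the value $\xi(n)$ there. This is the $\ell_1$-basis of Section~\ref{sec:model}, and Lemma~\ref{lem:pointwise} would fail.
\end{remark}

\section{The spaces $X_\sigma$}\label{sec:spaces}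

The span of the $\mathbf e_v$ consists of all locally constant functions and is dense in $C(K)$, which contains $\ell_1$. So we need a stronger norm, in which $\Omega_\sigma$ is still bounded and $\ell_1$ does not embed. The Davis--Figiel--Johnson--Pe\l czy\'nski interpolation provides it once the absolutely convex hull
$$W_\sigma=\Big\{\sum d_\iota\omega^\sigma_\iota:\ d\text{ real and finitely supported},\ \sum|d_\iota|\le1\Big\}$$
is known to have weakly Cauchy subsequences. A diagonal argument does not transfer this property from $\Omega_\sigma$ to $W_\sigma$, since the number of terms in the combinations is unbounded. What does transfer is total boundedness in $L_1(\nu)$, and Pietsch domination supplies a single measure $\nu$ that detects an $\ell_1$-basis. Let $B$ be the closed unit ball of $C(K)$; then $W_\sigma\subseteq B$.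

\begin{lemma}\label{lem:hull}
Every sequence in $W_\sigma$ has a subsequence that is weakly Cauchy in $C(K)$.
\end{lemma}

\begin{proof}
Otherwise, by Rosenthal's theorem, some sequence $(x_n)$ in $W_\sigma$ is equivalent to the $\ell_1$-basis. Let $r_n\in L_\infty[0,1]$ be the Rademacher functions. Since $\|\sum c_nr_n\|_\infty\le\sum|c_n|$, the assignment $x_n\mapsto r_n$ defines a bounded operator on the closed span of $(x_n)$, and it extends to $U:C(K)\to L_\infty[0,1]$ by injectivity. Followed by the inclusion into $L_1[0,1]$, the operator $U$ is absolutely summing, so $\|Ux\|_{L_1}\le c\int_K|x|\,d\nu$ for some probability $\nu$ on $K$ and some $c$. By Lemma~\ref{lem:pointwise} and dominated convergence, every sequence in $\Omega_\sigma$ has a subsequence converging in $L_1(\nu)$, so $\Omega_\sigma$ is totally bounded in $L_1(\nu)$. So is $W_\sigma$: if $\Omega_\sigma$ lies within $\varepsilon$ of a finite set $F$, then $W_\sigma$ lies within $\varepsilon$ of the absolutely convex hull of $F$, which is compact. Hence $U(W_\sigma)\supseteq\{r_n\}$ is totally bounded in $L_1[0,1]$, contradicting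 $\|r_n-r_m\|_{L_1}=1$ for $n\ne m$.
\end{proof}

For $n\ge1$ let $U_n=2^nW_\sigma+2^{-n}B$ and let $\|x\|_{\sigma,n}=\inf\{\kappa>0:x\in\kappa U_n\}$ be its gauge. Since $U_n$ is absolutely convex and $2^{-n}B\subseteq U_n\subseteq(2^n+2^{-n})B$, this is an equivalent norm on $C(K)$. Put
$$\|x\|_\sigma=\Big(\sum_{n\ge1}\|x\|_{\sigma,n}^2\Big)^{1/2}.$$
The map $x\mapsto(x,x,\dots)$ is an isometry of $\{x\in C(K):\|x\|_\sigma<\infty\}$ onto the diagonal of $\big(\bigoplus_n(C(K),\|\cdot\|_{\sigma,n})\big)_{\ell_2}$. The diagonal is closed, since the coordinate maps into $C(K)$ are continuous, so we have a Banach space. For $\omega\in\Omega_\sigma$ we have $2^n\omega\in U_n$, so $\|\omega\|_{\sigma,n}\le2^{-n}$ and $\|\omega\|_\sigma^2\le\frac13$. Let $X_\sigma$ be the closed linear span of $\Omega_\sigma$ in this space; it is separable. Together with $U_1\subseteq\frac52B$ we obtain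
\begin{equation}\label{eq:norms}
\|\omega\|_\sigma\le1\quad(\omega\in\Omega_\sigma),\qquad\|x\|_\infty\le\tfrac52\|x\|_\sigma\quad(x\in X_\sigma).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $x_k\in X_\sigma$ with $\|x_k\|_\sigma<1$. For each $n$ we have $\|x_k\|_{\sigma,n}<1$, so $x_k=2^nw^n_k+2^{-n}g^n_k$ with $w_k^n\in W_\sigma$ and $g^n_k\in B$. By Lemma~\ref{lem:hull} and a diagonal argument, pass to a subsequence such that $(w^n_k)_k$ is weakly Cauchy for every $n$. For $\varphi\in C(K)^*$ we get $\limsup_{k,l}|\varphi(x_k-x_l)|\le2\cdot2^{-n}\|\varphi\|$ for every $n$, so $(x_k)$ is weakly Cauchy in $C(K)$ and hence for each equivalent norm $\|\cdot\|_{\sigma,n}$. By Lemma~\ref{lem:sum} the sequence of the $(x_k,x_k,\dots)$ is weakly Cauchy in the $\ell_2$-sum, and by the Hahn--Banach theorem $(x_k)$ is weakly Cauchy in $X_\sigma$. So every bounded sequence in $X_\sigma$ has a weakly Cauchy subsequence, and $X_\sigma$ does not contain $\ell_1$.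
\end{proof}

The functions of kind (D) are there for the following bound, which is the only property of functionals on $X_\sigma$, besides linearity, that enters the main estimate.

\begin{lemma}\label{lem:siblings}
If $h\in X_\sigma^*$, $v\in\mathbb T$ and $0\le d\le4$, then $\sum_{v'}|h(\mathbf e_{v'})|\le2\|h\|$, where $v'$ runs over the depth-$d$ successors of $v$. In particular, the average of $|h(\mathbf e_{v'})|$ over any $N$ distinct depth-$d$ successors of $v$ is at most $2\|h\|/N$.
\end{lemma}

\begin{proof}
For every set $Q$ of paths of length $d$ below $v$, the sum $\sum_{p\in Q}\mathbf e_{v^\frown p}$ is a function of kind (D), so $|\sum_{p\in Q}h(\mathbf e_{v^\frown p})|\le\|h\|$ by \eqref{eq:norms}. Take for $Q$ the set where $h(\mathbf e_{v^\frown p})>0$, and then the set where it is negative.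
\end{proof}

For (b) we need the norm of $X_\sigma$ to depend on $\sigma$ in a Borel way. For $c\in\mathbb Q^{(I)}$ let $N_\sigma(c)=\|\sum_\iota c_\iota\omega_\iota^\sigma\|_\sigma$.

\begin{lemma}\label{lem:borel}
For every $c\in\mathbb Q^{(I)}$ the map $\sigma\mapsto N_\sigma(c)$ is Borel.
\end{lemma}

\begin{proof}
Let $x=x_\sigma=\sum c_\iota\omega^\sigma_\iota$ and fix $n$. Let $\Lambda_\sigma$ be the set of rational $\kappa>0$ for which there is $d\in\mathbb Q^{(I)}$ with
\begin{equation}\label{eq:gauge}
\sum|d_\iota|\le1\qquad\text{and}\qquad\Big\|x-\kappa2^n\sum d_\iota\omega^\sigma_\iota\Big\|_\infty\le\kappa2^{-n}.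
\end{equation}
We claim that $\|x\|_{\sigma,n}=\inf\Lambda_\sigma$. If $\kappa\in\Lambda_\sigma$, then $x\in\kappa U_n$, so $\|x\|_{\sigma,n}\le\kappa$. Conversely, let $\kappa$ be rational and $\kappa>\kappa'>\|x\|_{\sigma,n}$. Then $x=\kappa'(2^n\sum d'_\iota\omega^\sigma_\iota+2^{-n}g)$ with $d'$ real and finitely supported, $\sum|d'_\iota|\le1$ and $g\in B$. Since $\sum\frac{\kappa'}\kappa|d'_\iota|<1$, for all small $\delta>0$ there is $d\in\mathbb Q^{(I)}$ with $\sum|d_\iota-\frac{\kappa'}\kappa d'_\iota|\le\delta$ and $\sum|d_\iota|\le1$. The norm in \eqref{eq:gauge} is then at most $\kappa'2^{-n}+\kappa2^n\delta$, which is at most $\kappa2^{-n}$ for small $\delta$. So $\kappa\in\Lambda_\sigma$, and the claim follows.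

For fixed $\kappa$ and $d$, condition \eqref{eq:gauge} involves finitely many $\omega^\sigma_\iota$, so it depends on finitely many coordinates of $\sigma$ and defines a clopen set. Hence $\{\sigma:\|x_\sigma\|_{\sigma,n}<s\}$ is open for every $s$, and $N_\sigma(c)^2=\sum_n\|x_\sigma\|^2_{\sigma,n}$ is Borel.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Consider the set of all $(Z,\sigma,(z_\iota))\in\mathrm{SB}\times2^{\mathbb N}\times C(2^{\mathbb N})^I$ such that
\begin{itemize}
\item $\inf_n\|z_\iota-d_n(Z)\|=0$ for all $\iota$, that is, $z_\iota\in Z$;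
\item $\|\sum c_\iota z_\iota\|=N_\sigma(c)$ for all $c\in\mathbb Q^{(I)}$;
\item for all $n,k$ there is $c\in\mathbb Q^{(I)}$ with $\|d_n(Z)-\sum c_\iota z_\iota\|<1/k$.
\end{itemize}
It is Borel by Lemma~\ref{lem:borel}. By Lemma~\ref{lem:code} the first two conditions say that $\omega_\iota^\sigma\mapsto z_\iota$ induces a linear isometry of $X_\sigma$ into $Z$, and the third says that its range, which is closed, is dense in $Z$. Conversely, an isometry $S$ of $X_\sigma$ onto $Z$ gives the point $(Z,\sigma,(S\omega^\sigma_\iota))$ of the set. So the projection of the set on $\mathrm{SB}$ is $A$.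
\end{proof}

\section{Random histories and the main estimate}\label{sec:key}

Fix a type $r$ and $\sigma\in2^{\mathbb N}$. Let $\theta=(w,(a_j,b_j)_{j\ge1})\in\Theta_r$ be a random history with all entries independent and uniform, let $\xi\in2^{\mathbb N}$ have law $\mathbb P$ and be independent of $\theta$, and let $\alpha=\alpha^\sigma_{\theta,\xi}$. The functionals to be estimated depend on $\alpha$ only, so we need to know how much of $\theta$ remains random when $\alpha$ is given. Put
$$y_j=a_jt(\xi|j)+b_j,\qquad z_j=c_{i_j}^{\sigma(i_j)}(a_j).$$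
Then $\alpha$ is the concatenation of $w$ and the blocks $\psi_{i_j}(\xi(j),y_j)^\frown z_j$, $j\ge1$. Since the $\psi_i$ are bijections, $\alpha$ determines $w$, $\xi$, $(y_j)$, $(z_j)$ and is determined by them. Let $\chi_{r,m}:K\to\{0,1\}$ be the first coordinate of $\psi_{i_m}^{-1}$ applied to the digits of levels $i_m-3,i_m-2,i_m-1$. This continuous map does not depend on $\sigma$, and $\chi_{r,m}(\alpha^\sigma_{\theta,\xi})=\xi(m)$.

Enumerate each fiber of $c_{i_j}^{\sigma(i_j)}$ by $\Gamma_j=\{1,\dots,2^{2i_j+7}\}$, and let $g_j\in\Gamma_j$ be the number of $a_j$ in its fiber. Thus $a_j\leftrightarrow(z_j,g_j)$ is a bijection between $\mathbb F_{q_{i_j}}$ and $D_{i_j}\times\Gamma_j$.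

\begin{lemma}\label{lem:law}
The point $\alpha$ has law $\lambda$, and $\alpha,g_1,g_2,\dots$ are independent with $g_j$ uniform on $\Gamma_j$. So given $\alpha$, the slopes $a_j$ are independent, $a_j$ is uniform on the fiber of $c^{\sigma(i_j)}_{i_j}$ over $z_j$, and $b_j=y_j-a_jt(\xi|j)$.
\end{lemma}

\begin{proof}
For fixed $\xi$, $w$ and $(a_j)$, the sequence $(y_j)$ is a translate of $(b_j)$ by a fixed sequence, so it is again independent and uniform. By Fubini's theorem $\xi$, $w$, the $a_j$ and the $y_j$ are all independent and uniform. Splitting $a_j$ into $(z_j,g_j)$, we see that $w$, the $\xi(j)$, $y_j$, $z_j$, $g_j$ are independent and uniform. The point $\alpha$ is a function of the first four families, so it is independent of $(g_j)$. Its blocks $w$, $\psi_{i_j}(\xi(j),y_j)$, $z_j$ are independent and uniform, so its law is $\lambda$.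
\end{proof}

The main estimate says that an arbitrary bounded family of functionals $h_\alpha$, applied to the test function of the random history built with a parameter $\tau$ close to $\sigma$, sees only the increments along its own branch, switched on or off by the bit $\xi(m)$.

\begin{lemma}\label{lem:key}
Let $L\in\mathbb N$, let $\tau\in2^{\mathbb N}$ agree with $\sigma$ on all coordinates less than $L$, and let $1\le m\le J$ with $i_J\le L$. Let $h_\alpha\in X_\tau^*$ $(\alpha\in K)$ satisfy $\|h_\alpha\|\le C_0$, with $\alpha\mapsto h_\alpha(\omega)$ Borel for each $\omega\in\Omega_\tau$. Put $\mu_i(\alpha)=h_\alpha(\mathbf e_{\alpha|i})$, let $\mu_i^*=\mu_i$ if $\tau(i)=\sigma(i)$ and $\mu_i^*=0$ otherwise, and let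
$$S(\alpha)=\sum_{j=m}^J\big(\mu_{i_j-1}(\alpha)-\mu^*_{i_j}(\alpha)\big).$$
Then, with $\alpha=\alpha^\sigma_{\theta,\xi}$, for $\beta\in\{0,1\}$,
$$\mathbb E\,\big|h_\alpha(x^\tau_{\theta,m,J,\beta})-1_{\{\xi(m)=\beta\}}S(\alpha)\big|\le2C_0\,2^{-4m}.$$
\end{lemma}

If $h_\alpha$ is evaluation at $\alpha$, then all $\mu_i$ equal $1$, so $S=1$ when $i_J=L$ and $\tau(L)\ne\sigma(L)$, and $S=0$ otherwise. This is the computation of Section~\ref{sec:model}.

\begin{proof}
All functions involved are Borel, because $\mu_i(\alpha)=\sum_{v\in\mathbb T_i}1_{[v]}(\alpha)h_\alpha(\mathbf e_v)$ and $\theta\mapsto x^\tau_{\theta,m,J,\beta}$ is locally constant with finitely many values. All $\mathbf e_v$ belong to $X_\tau$, so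
$$h_\alpha(x^\tau_{\theta,m,J,\beta})=\sum_{j=m}^J\ \sum_{|\eta|=j,\ \eta(m)=\beta}\big(h_\alpha(\mathbf e_{u^\tau_\eta})-h_\alpha(\mathbf e_{v^\tau_\eta})\big).$$

\emph{Terms on the branch.} The terms with $\eta=\xi|j$ occur if and only if $\xi(m)=\beta$. Let $i=i_j$. The node $u^\tau_{\xi|j}$ involves only the coordinates $\tau(i_{j'})$ with $j'<j$, and these $i_{j'}$ are less than $L$. So $u^\tau_{\xi|j}=u^\sigma_{\xi|j}=\alpha|(i-1)$. If $\tau(i)=\sigma(i)$, then also $v^\tau_{\xi|j}=\alpha|i$, and the term equals $\mu_{i-1}-\mu^*_i$. Otherwise $i=L$ and $j=J$, and the term equals $\mu_{L-1}-\mu^*_L-\Delta$, where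
$$\Delta=h_\alpha\big(\mathbf e_{(\alpha|(L-1))^\frown z'}\big),\qquad z'=c_L^{1-\sigma(L)}(a_J).$$
Fix $\alpha$ and average over $g_J$. Then $a_J$ is uniform on a fiber of $c_L^{\sigma(L)}$, so $z'$ is uniform on $D_L$ by the balance of $(c^0_L,c^1_L)$. Lemma~\ref{lem:siblings} with $d=1$ gives $\mathbb E|\Delta|\le2C_02^{-e_L}\le C_02^{-4m}$, since $e_L=i_J+7\ge4m+7$. So the terms on the branch add up to $1_{\{\xi(m)=\beta\}}S(\alpha)$ with an error of mean at most $C_02^{-4m}$.

\emph{Terms off the branch.} Fix $j$ and $\eta\in\{0,1\}^j$, and let $i=i_j$. Fix $\alpha$ with $\xi|j\ne\eta$, fix $g_1,\dots,g_{j-1}$, and average over $g_j$. The fixed data determine $h_\alpha$, $w$, $\xi$, $y_j$ and the steps $(a_{j'},b_{j'})$ with $j'<j$, hence the node $v=v^\tau_{\eta|(j-1)}$. Substituting $b_j=y_j-a_jt(\xi|j)$ gives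
$$u^\tau_\eta=v^\frown\psi_i\big(\eta(j),\ y_j+a_j(t(\eta)-t(\xi|j))\big).$$
Since $t(\eta)\ne t(\xi|j)$, this node is an injective function of $a_j$, which is uniform on a set of $2^{2i+7}$ elements. So $u^\tau_\eta$ is uniform on $2^{2i+7}$ distinct depth-$3$ successors of $v$. The node $v^\tau_\eta$ has one further digit, a function of $a_j$, so it is uniform on $2^{2i+7}$ distinct depth-$4$ successors of $v$. By Lemma~\ref{lem:siblings} and $i\ge4j$,
$$\mathbb E\Big[1_{\{\xi|j\ne\eta\}}\big(|h_\alpha(\mathbf e_{u^\tau_\eta})|+|h_\alpha(\mathbf e_{v^\tau_\eta})|\big)\Big]\le4C_02^{-2i-7}\le4C_02^{-8j-7}.$$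
Summing over the $2^j$ strings $\eta$ and over $j\ge m$ gives at most $4C_02^{-7}\sum_{j\ge m}2^{-7j}=\frac{4}{127}C_02^{-7m}\le C_02^{-4m}$.
\end{proof}

\section{A criterion for containing $\ell_1$}\label{sec:criterion}

Lemma~\ref{lem:key} holds on average over histories, while Rosenthal's theorem needs one sequence of vectors. The next lemma fixes the random parameters. Its hypotheses say that $\varphi_k$ has mean bounded below and is almost supported on the event $B_k$; since the $B_k$ are independent, a pointwise limit would vanish almost everywhere. We write $d\xi$ for $d\mathbb P(\xi)$.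

\begin{lemma}\label{lem:freeze}
Let $(\mathcal E,\gamma)$ be a probability space, $M\subseteq\mathbb N$ infinite, and $\varphi_k:\mathcal E\times2^{\mathbb N}\to[-C,C]$ $(k\in M)$ measurable. Let $m_k\in\mathbb N$ $(k\in M)$ be distinct, $\beta_k\in\{0,1\}$, and $B_k=\{\xi:\xi(m_k)=\beta_k\}$. Suppose that, with expectations for $\gamma\otimes\mathbb P$, there is $c>0$ with $\mathbb E\varphi_k\ge c$ for all $k\in M$, and $\sum_{k\in M}\mathbb E[|\varphi_k|1_{B_k^c}]<\infty$. Then there are $s\in\mathcal E$ and an infinite $M'\subseteq M$ with $\int\varphi_k(s,\xi)\,d\xi\ge c/2$ for $k\in M'$ such that no subsequence of $(\varphi_k(s,\cdot))_{k\in M'}$ converges pointwise on $2^{\mathbb N}$.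
\end{lemma}

\begin{proof}
Let $V_k(s)=\int\varphi_k(s,\xi)\,d\xi\le C$. From $c\le\mathbb EV_k\le C\gamma(V_k\ge c/2)+c/2$ we get $\gamma(V_k\ge c/2)\ge c/(2C)$. The sets $\bigcup_{k\ge n}\{V_k\ge c/2\}$ decrease and have measure at least $c/(2C)$, so the set of $s$ with $V_k(s)\ge c/2$ for infinitely many $k$ has positive measure. Also, for almost every $s$ we have $\int\sum_k|\varphi_k(s,\xi)|1_{B_k^c}(\xi)\,d\xi<\infty$, so $\varphi_k(s,\xi)1_{B_k^c}(\xi)\to0$ for almost every $\xi$. Fix $s$ with both properties and let $M'=\{k:V_k(s)\ge c/2\}$. Suppose that $\varphi_k(s,\cdot)\to\varphi$ pointwise along an infinite $M''\subseteq M'$. The events $B_k^c$ are independent of probability $\frac12$ because the $m_k$ are distinct, so by the Borel--Cantelli lemma almost every $\xi$ lies in $B_k^c$ for infinitely many $k\in M''$. Along these $k$ the values tend to $0$, so $\varphi=0$ almost everywhere. By bounded convergence $V_k(s)\to0$ along $M''$, a contradiction.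
\end{proof}

Next we transport the point evaluations to the target space. This is where the operators must be bounded below, and where separability of the target is used. For separable $Z$ the ball $C_1B_{Z^*}$ with the weak$^*$ topology is compact and metrizable, and the evaluation $(g,z)\mapsto g(z)$ is continuous on $C_1B_{Z^*}\times Z$ for the weak$^*$ and norm topologies, since $|g(z)-g'(z')|\le C_1\|z-z'\|+|(g-g')(z')|$.

\begin{lemma}\label{lem:phi}
Let $Z$ be a separable Banach space, $P\subseteq2^{\mathbb N}$ compact, $C>0$ and $C_1=\frac52C$. Let $T_\sigma:X_\sigma\to Z$ $(\sigma\in P)$ be operators with $\|x\|_\sigma\le C\|T_\sigma x\|$ such that $\sigma\mapsto T_\sigma\omega^\sigma_\iota$ is norm continuous on $P$ for every $\iota\in I$. Then there is a weak$^*$ Borel map $\Phi:P\times K\to C_1B_{Z^*}$ with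
\begin{equation}\label{eq:phi}
\Phi(\sigma,\alpha)(T_\sigma x)=x(\alpha)\qquad(x\in X_\sigma).
\end{equation}
\end{lemma}

\begin{proof}
Let $F(\sigma,\alpha)=\{g\in C_1B_{Z^*}:g(T_\sigma\omega_\iota^\sigma)=\omega_\iota^\sigma(\alpha)\text{ for all }\iota\}$. By \eqref{eq:norms}, $|x(\alpha)|\le\frac52\|x\|_\sigma\le C_1\|T_\sigma x\|$, so $T_\sigma x\mapsto x(\alpha)$ is a functional of norm at most $C_1$ on $T_\sigma X_\sigma$, and $F(\sigma,\alpha)\ne\emptyset$ by the Hahn--Banach theorem. Both sides of each defining equation are continuous in $(\sigma,\alpha,g)$, so the graph of $F$ is closed in the compact space $P\times K\times C_1B_{Z^*}$. Hence the set of $(\sigma,\alpha)$ for which $F(\sigma,\alpha)$ meets a given closed set is a projection of a compact set, so it is closed. An open subset of a metrizable space is a countable union of closed sets, so for open sets we get a Borel set. The Kuratowski--Ryll-Nardzewski theorem gives a Borel selector $\Phi$. Identity \eqref{eq:phi} holds on $\Omega_\sigma$ and extends to $X_\sigma$ by linearity and continuity.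
\end{proof}

The criterion below states that a drop of the values $\mu_i$ between a level $4k$ and a level $L_k$, of size bounded below on average, produces $\ell_1$. The drop is first distributed among the four types, and then between the two values of a bit; we cannot fix the value of the bit in advance, because the increments may be correlated with it.

\begin{proposition}\label{prop:criterion}
Let $Z$ be a separable Banach space, $\rho$ a Borel probability on $2^{\mathbb N}$, $P\subseteq2^{\mathbb N}$ compact, $\Phi:P\times K\to C_1B_{Z^*}$ weak$^*$ Borel, $\Lambda,\delta>0$, and $M_0\subseteq\mathbb N$ infinite. Suppose that for every $k\in M_0$ we are given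
\begin{itemize}
\item an integer $L_k\ge4k+4$ and a compact set $P_k\subseteq P$;
\item a continuous map $\tau_k:P_k\to2^{\mathbb N}$ such that $\tau_k(\sigma)$ and $\sigma$ agree on all coordinates less than $L_k$;
\item operators $R_{k,\sigma}:X_{\tau_k(\sigma)}\to Z$ $(\sigma\in P_k)$ of norm at most $\Lambda$ such that $\sigma\mapsto R_{k,\sigma}\omega_\iota^{\tau_k(\sigma)}$ is norm continuous on $P_k$ for every $\iota\in I$.
\end{itemize}
For $(\sigma,\alpha)\in P_k\times K$ put $\mu^k_i(\sigma,\alpha)=\Phi(\sigma,\alpha)(R_{k,\sigma}\mathbf e_{\alpha|i})$, and let $\mu^{k,*}_i=\mu^k_i$ if $\tau_k(\sigma)(i)=\sigma(i)$ and $\mu_i^{k,*}=0$ otherwise. If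
\begin{equation}\label{eq:drop}
\int_{P_k\times K}\big(\mu^k_{4k}-\mu^{k,*}_{L_k}\big)\,d(\rho\otimes\lambda)\ge\delta\qquad(k\in M_0),
\end{equation}
then $Z$ contains $\ell_1$.
\end{proposition}

\begin{proof}
Let $C_0=\Lambda C_1$ and $h^k_{\sigma,\alpha}=\Phi(\sigma,\alpha)\circ R_{k,\sigma}\in X^*_{\tau_k(\sigma)}$, of norm at most $C_0$. For each $\iota$ the function $h^k_{\sigma,\alpha}(\omega_\iota^{\tau_k(\sigma)})$ is Borel on $P_k\times K$, being the continuous evaluation composed with a Borel map. Since $\mathbf e_v$ has an index $\iota$ that does not depend on the parameter, the $\mu_i^k$ and $\mu_i^{k,*}$ are Borel, and they are bounded by $C_0$.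

\emph{Telescoping.} Fix $k\in M_0$. For each type $r$ let $m_r(k)$ be the least and $J_r(k)$ the largest $j$ with $4k<r+4j\le L_k$. The levels $4k+1,\dots,4k+4$ do not exceed $L_k$ and have all residues modulo $4$, so these numbers exist, and $m_0(k)=k+1$, $m_r(k)=k$ for $r=1,2,3$. Let
$$S^k_r=\sum_{j=m_r(k)}^{J_r(k)}\big(\mu^k_{r+4j-1}-\mu^{k,*}_{r+4j}\big).$$
Every level $i$ with $4k<i\le L_k$ equals $r+4j$ for exactly one pair $(r,j)$ occurring here, no other level occurs, and $\mu_i^{k,*}=\mu_i^k$ for $i<L_k$. Hence
$$\sum_{r=0}^3S_r^k=\sum_{i=4k+1}^{L_k}\big(\mu^k_{i-1}-\mu_i^{k,*}\big)=\mu^k_{4k}-\mu^{k,*}_{L_k}.$$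
Split each $S^k_r$ according to the value of $\chi_{r,m_r(k)}(\alpha)$. By \eqref{eq:drop} the eight integrals add up to at least $\delta$, so there are $r_k$ and $\beta_k$ with
\begin{equation}\label{eq:eighth}
\int_{P_k\times K}1_{\{\chi_{r_k,m_{r_k}(k)}(\alpha)=\beta_k\}}\,S^k_{r_k}\,d(\rho\otimes\lambda)\ge\delta/8.
\end{equation}
Choose an infinite $M\subseteq M_0$ on which $r_k=r$ is constant, and write $m_k=m_r(k)$, $J_k=J_r(k)$ and $B_k=\{\xi:\xi(m_k)=\beta_k\}$. The $m_k$ are distinct and $m_k\ge k$.

\emph{The test vectors.} Let $\sigma$ have law $\rho$, and let $\theta\in\Theta_r$ and $\xi$ be as in Section~\ref{sec:key}, all independent. For $\sigma\in P_k$ put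
$$z_k(\sigma,\theta)=R_{k,\sigma}\big(x^{\tau_k(\sigma)}_{\theta,m_k,J_k,\beta_k}\big),\qquad\varphi_k(\sigma,\theta,\xi)=\Phi(\sigma,\alpha^\sigma_{\theta,\xi})\big(z_k(\sigma,\theta)\big),$$
and let $\varphi_k=0$ for $\sigma\notin P_k$. Then $\|z_k\|\le\Lambda$ by \eqref{eq:norms}, and $|\varphi_k|\le C_0$. The test function is $\omega_\iota^{\tau_k(\sigma)}$ for an index $\iota$ that depends only on the root and the first $J_k$ steps of $\theta$. So $z_k$ is continuous on $P_k\times\Theta_r$, and $\varphi_k$ is Borel.

For fixed $\sigma\in P_k$ apply Lemma~\ref{lem:key} with $L=L_k$, $\tau=\tau_k(\sigma)$, $h_\alpha=h^k_{\sigma,\alpha}$, $m=m_k$, $J=J_k$, and integrate over $\sigma$: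
\begin{equation}\label{eq:approx}
\mathbb E\,\big|\varphi_k-1_{P_k}(\sigma)1_{B_k}(\xi)S_r^k(\sigma,\alpha^\sigma_{\theta,\xi})\big|\le2C_02^{-4k}.
\end{equation}
For each $\sigma$ the point $\alpha^\sigma_{\theta,\xi}$ has law $\lambda$ and $\xi(m_k)=\chi_{r,m_k}(\alpha^\sigma_{\theta,\xi})$, so the subtracted term has mean equal to the integral in \eqref{eq:eighth}. Hence $\mathbb E\varphi_k\ge\delta/8-2C_02^{-4k}\ge\delta/16$ for large $k\in M$; discard the other $k$. The subtracted term vanishes off $B_k$, so \eqref{eq:approx} also gives $\sum_k\mathbb E[|\varphi_k|1_{B_k^c}]\le\sum_k2C_02^{-4k}<\infty$.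

\emph{Conclusion.} Lemma~\ref{lem:freeze} with $\mathcal E=2^{\mathbb N}\times\Theta_r$ gives $(\sigma,\theta)$ and an infinite $M'\subseteq M$ such that $\int\varphi_k(\sigma,\theta,\xi)\,d\xi>0$ for $k\in M'$, so $\sigma\in P_k$ for $k\in M'$, and no subsequence of the functions $\xi\mapsto\Phi(\sigma,\alpha^\sigma_{\theta,\xi})(z_k(\sigma,\theta))$, $k\in M'$, converges pointwise. The functionals $\Phi(\sigma,\alpha^\sigma_{\theta,\xi})\in Z^*$ do not depend on $k$. So the bounded sequence $(z_k(\sigma,\theta))_{k\in M'}$ has no weakly Cauchy subsequence, and $Z$ contains $\ell_1$ by Rosenthal's theorem.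
\end{proof}

There are two ways to obtain the drop \eqref{eq:drop}. In both, $\mu^k_{4k}$ is close to $1$ because $R_{k,\sigma}$ is close to the embedding on the finitely many vectors $\mathbf e_v$, $v\in\mathbb T_{4k}$. At the other end, $\mu^{k,*}_{L_k}$ vanishes if the coordinate $L_k$ is flipped, and it is small on average if $R_{k,\sigma}$ is compact.

\section{Flipping a coordinate: proof of Theorem~\ref{thm:main}(c)}\label{sec:c}

Let $Y$ be a separable Banach space. We show that $\{\sigma:Y\text{ contains }X_\sigma\}$ is analytic and that $Y$ contains $\ell_1$ if this set is not null.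

\emph{A continuous family of embeddings.} For $C\in\mathbb N$ let $R_C$ be the set of $(\sigma,(y_\iota))\in2^{\mathbb N}\times Y^I$ with
$$\Big\|\sum c_\iota y_\iota\Big\|\le N_\sigma(c)\le C\Big\|\sum c_\iota y_\iota\Big\|\qquad(c\in\mathbb Q^{(I)}).$$
It is a Borel subset of a Polish space by Lemma~\ref{lem:borel}. By Lemma~\ref{lem:code}, $\sigma$ lies in the projection $\Sigma_C$ of $R_C$ on $2^{\mathbb N}$ if and only if there is $T:X_\sigma\to Y$ with $\|Tx\|\le\|x\|_\sigma\le C\|Tx\|$. Every embedding has this form after scaling, for some $C$. So $\{\sigma:Y\text{ contains }X_\sigma\}=\bigcup_C\Sigma_C$ is analytic.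

Suppose that it is not null, and fix $C$ with $\mathbb P(\Sigma_C)>0$. By the Jankov--von Neumann theorem and Lusin's theorem there are a compact $P\subseteq\Sigma_C$ with $\mathbb P(P)>0$ and a continuous map $\sigma\mapsto(y^\sigma_\iota)_{\iota\in I}$ on $P$ with graph in $R_C$. Let $T_\sigma:X_\sigma\to Y$ be the operator with $T_\sigma\omega^\sigma_\iota=y_\iota^\sigma$. Then $\|T_\sigma\|\le1$ and $\|x\|_\sigma\le C\|T_\sigma x\|$. Let $C_1=\frac52C$ and let $\Phi:P\times K\to C_1B_{Y^*}$ be given by Lemma~\ref{lem:phi}.

\emph{Many points of $P$ have their flip in $P$.} This is the step that uses positive measure. For $Q\subseteq2^{\mathbb N}$ let $Q^{[L]}=\{\sigma^{[L]}:\sigma\in Q\}$; the flip is a homeomorphism preserving $\mathbb P$. Let $Q_n$ be the set of points that agree with some point of $P$ on the first $n$ coordinates. These sets decrease to the compact set $P$, so $\mathbb P(Q_n\setminus P)\le\mathbb P(P)/2$ for some $n$. For $L>n$ we have $Q_n^{[L]}=Q_n$, hence $P\setminus P^{[L]}\subseteq(Q_n\setminus P)^{[L]}$ and $\mathbb P(P\cap P^{[L]})\ge\mathbb P(P)/2$. The compact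 set $P\cap P^{[L]}$ consists of the $\sigma\in P$ with $\sigma^{[L]}\in P$.

\emph{The drop.} Let $k\in\mathbb N$. The finitely many maps $\sigma\mapsto T_\sigma\mathbf e_v$, $v\in\mathbb T_{4k}$, are coordinates of $\sigma\mapsto(y_\iota^\sigma)$, so they are uniformly continuous on $P$; and $\sigma^{[L]}$ agrees with $\sigma$ on all coordinates less than $L$. So we can choose $L_k\ge4k+4$ such that $P_k=P\cap P^{[L_k]}$ has $\mathbb P(P_k)\ge\mathbb P(P)/2$ and
$$\|T_{\sigma^{[L_k]}}\mathbf e_v-T_\sigma\mathbf e_v\|\le2^{-k}/C_1\qquad(v\in\mathbb T_{4k},\ \sigma\in P_k).$$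
Apply Proposition~\ref{prop:criterion} with $Z=Y$, $\rho=\mathbb P$, $M_0=\mathbb N$, $\tau_k(\sigma)=\sigma^{[L_k]}$, $R_{k,\sigma}=T_{\tau_k(\sigma)}$ and $\Lambda=1$. The map $\sigma\mapsto R_{k,\sigma}\omega_\iota^{\tau_k(\sigma)}=y_\iota^{\tau_k(\sigma)}$ is continuous on $P_k$ because $\tau_k(P_k)\subseteq P$. By \eqref{eq:phi}, $\Phi(\sigma,\alpha)(T_\sigma\mathbf e_{\alpha|4k})=1$, so $\mu^k_{4k}\ge1-2^{-k}\ge\frac12$ on $P_k\times K$; and $\mu^{k,*}_{L_k}=0$ because of the flip. So \eqref{eq:drop} holds with $\delta=\mathbb P(P)/4$, and $Y$ contains $\ell_1$. This proves (c).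

For the last assertions of Theorem~\ref{thm:main}, $A\subseteq\mathrm{NC}_{\ell_1}$ by (a), and $A$ is analytic by (b). If $Y\in\mathrm{NC}_{\ell_1}$ contains $X_\sigma$ for all $\sigma$ in a set of positive measure, then (c) is contradicted. A space universal for $A$ contains every $X_\sigma$, since $X_\sigma$ is separable and so isometric to a member of $A$. The proof of Theorem~\ref{thm:main} is complete.

\section{Compact approximants: proof of Theorem~\ref{thm:bap}}\label{sec:bap}

Let $X=X_\sigma$, $\|x\|_\sigma\le C\|Tx\|$, $C_1=\frac52C$, and let $T_N$ be compact with $\|T_N\|\le\Lambda$ and $T_Nx\to Tx$ for all $x\in X$. Since $X$ is separable, so is the closed span of $TX\cup\bigcup_NT_NX$; replacing $Z$ by it, we may assume that $Z$ is separable. Lemma~\ref{lem:phi} with $P=\{\sigma\}$ gives a Borel map $\Phi:K\to C_1B_{Z^*}$ with $\Phi(\alpha)(Tx)=x(\alpha)$.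

The role of compactness is that the functionals $\Phi(\alpha)\circ T_N$ lie near a finite set, and by Lemma~\ref{lem:siblings} a fixed functional is small at most nodes of a high level.

\begin{lemma}\label{lem:compact}
If $R:X\to Z$ is compact, then $\int_K|\Phi(\alpha)(R\mathbf e_{\alpha|L})|\,d\lambda(\alpha)\to0$ as $L\to\infty$.
\end{lemma}

\begin{proof}
The adjoint $R^*$ is compact, so for $\varepsilon>0$ the set $R^*(C_1B_{Z^*})$ has a finite $\varepsilon$-net $\mathcal N\subseteq X^*$. Since $\|\mathbf e_v\|_\sigma\le1$, we get $|\Phi(\alpha)(R\mathbf e_{\alpha|L})|\le\varepsilon+\sum_{h\in\mathcal N}|h(\mathbf e_{\alpha|L})|$. For fixed $h$, the integral $\int|h(\mathbf e_{\alpha|L})|\,d\lambda$ is the average over $v\in\mathbb T_{L-1}$ of the average of $|h(\mathbf e_{v'})|$ over the $2^{e_L}$ depth-$1$ successors $v'$ of $v$, which is at most $2\|h\|2^{-e_L}$ by Lemma~\ref{lem:siblings}. As $e_L\to\infty$, the upper limit of the integrals is at most $\varepsilon$.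
\end{proof}

Let $k\ge2$. Choose $N_k$ with $\|T_{N_k}\mathbf e_v-T\mathbf e_v\|\le2^{-k}/C_1$ for all $v\in\mathbb T_{4k}$, and then, by Lemma~\ref{lem:compact}, $L_k\ge4k+4$ with $\int|\Phi(\alpha)(T_{N_k}\mathbf e_{\alpha|L_k})|\,d\lambda\le2^{-k}$. Apply Proposition~\ref{prop:criterion} with $\rho$ the point mass at $\sigma$, $P=P_k=\{\sigma\}$, $M_0=\{k:k\ge2\}$, $\tau_k(\sigma)=\sigma$ and $R_{k,\sigma}=T_{N_k}$; the continuity conditions are void. Since $\Phi(\alpha)(T\mathbf e_{\alpha|4k})=1$, we have $\mu^k_{4k}\ge1-2^{-k}$, and $\mu^{k,*}_{L_k}=\mu^k_{L_k}$ has integral at most $2^{-k}$. So the integral in \eqref{eq:drop} is at least $1-2^{1-k}\ge\frac12$, and $Z$ contains $\ell_1$.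

Finally, let $Z$ have the bounded approximation property with constant $\Lambda$, and let $T:X_\sigma\to Z$ be an embedding. Let $(x_n)$ be dense in $X_\sigma$, and choose finite-rank operators $S_N$ on $Z$ with $\|S_N\|\le\Lambda$ and $\|S_NTx_n-Tx_n\|\le1/N$ for $n\le N$. The operators $T_N=S_NT$ have finite rank, are uniformly bounded, and converge to $T$ on a dense set, hence at every point. By the first part $Z$ contains $\ell_1$. Together with Theorem~\ref{thm:main}(a) this proves Theorem~\ref{thm:bap}.

\begin{thebibliography}{9}

\bibitem{source}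
\emph{Banach Spaces and Descriptive Set Theory:},
\texttt{https://typeset.io/\allowbreak pdf/\allowbreak banach-\allowbreak spaces-\allowbreak and-\allowbreak descriptive-\allowbreak set-\allowbreak theory-\allowbreak selected-\allowbreak topics-\allowbreak 27u0rmgnw6.pdf}

\end{thebibliography}
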